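# Two trees with common leaves: cycle lengths in graphs with $2n-2$ edges

## 1. Two rooted trees glued along labelled leaves

All graphs are finite and simple. Let $T$ be a tree that is an induced subgraph of a graph $G$, and suppose that every vertex of $T$ has degree exactly $3$ in $G$. For each edge $ty$ of $G$ with $t\in T$ and $y\notin T$, attach to $t$ a new leaf and give this leaf the *label* $y$. Call the resulting tree $T'$. In $T'$ all vertices of $T$ have degree $3$ and all other vertices are leaves. Two leaves at the same vertex have distinct labels because $G$ is simple, but leaves at different vertices may share a label. Counting edge ends, $T'$ has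
$$3|T|-2(|T|-1)=|T|+2 \tag{1.1}$$
leaves. Root $T'$ at one of its leaves, $z$. Then every vertex of $T$ has exactly two children, so below $z$ we see a binary tree.

Now take a second rooted tree $B\subseteq G-T$ that contains the labels of all leaves in some set $S\not\ni z$ of leaves of $T'$. For two distinct leaves $s,t\in S$, walk in $T$ between their attachment vertices, step out to the two labels, and join the labels inside $B$. If the labels coincide, the attachment vertices differ, and vice versa; so this closed walk is a cycle of $G$. Write $\alpha$ for depth in $T'$, $\beta$ for depth in $B$ (where $\beta(s)$ means the depth of the label of $s$), and $\operatorname{lca}$ for lowest common ancestors, where $\operatorname{lca}_B(s,t)$ refers to the labels. The length of the cycle is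
$$\alpha(s)+\alpha(t)-2\alpha(\operatorname{lca}_{T'}(s,t))+\beta(s)+\beta(t)-2\beta(\operatorname{lca}_B(s,t)). \tag{1.2}$$

For a tiny example let $T$ be an edge $tt'$, with $t$ and $t'$ both adjacent to $p$ and $q$. Then $T'$ has four leaves, labelled $p,q$ at $t$ and $p,q$ at $t'$. Root at the $p$-leaf of $t$ and let $B=\{q\}$. The two $q$-leaves have $\alpha=2$ and $\alpha=3$, their lowest common ancestor is $t$ with $\alpha=1$, and (1.2) gives $2+3-2=3$, the triangle $q\,t\,t'$.

What is this for? Suppose first that $B$ is a single vertex and that all leaves of a set $X$ have the same depth $\alpha$. Then (1.2) reads $2\alpha-2\alpha(\operatorname{lca})$, so distinct lca-depths give distinct cycle lengths. In a binary tree, $X$ has at least $\log_2|X|$ different lca-depths: at the lowest common ancestor of $X$ pass to the larger of the two branches. This costs at most a factor $2$ in $|X|$, and the top lca-depth does not occur again. So *many leaves force logarithmically many cycle lengths*. The notes turn this into a sharp-looking statement, with the constant $1$ in front of $\log_2 n$, for a class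 of graphs that are full of such trees.

## 2. Graphs with $2n-2$ edges and no proper induced subgraph of minimal degree 3

A *proper induced subgraph* of $G$ is $G[S]$ with $S\subsetneq V(G)$. A graph has *minimal degree $3$* if its minimum degree $\delta$ equals $3$. The following conjecture is posed in "Graphs with 2n - 2 edges", https://github.com/alja123/alja123.github.io.

**Conjecture.** Let $G$ be a graph with $n$ vertices, $2n-2$ edges, and having no proper induced subgraphs of minimal degree $3$. Then there are cycles in $G$ of at least $\log_2 n$ distinct lengths.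

Two background facts show what cycles such graphs must or need not have; neither is used below. Bollobás and Brightwell: every graph with $n$ vertices, $2n-2$ edges and no proper induced subgraphs of minimal degree $3$ contains a cycle of length at least $4\log_2 n-o(\log n)$, and there are such graphs with no cycles of length at least $4\log_2n+O(1)$. Narins, Pokrovskiy and Szabó: there are infinitely many graphs $G$ with $e(G)=2|G|-2$ and no proper induced subgraph of minimum degree $3$ that contain no cycle on $23$ vertices, and $23$ can be replaced by any larger odd number.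

We prove that the conjecture is true, and somewhat more.

**Theorem A.** If $G$ has $n$ vertices, $2n-2$ edges and no proper induced subgraph of minimum degree $3$, then $G$ has cycles of at least $\log_2 n$ distinct lengths. (Equality holds for $K_4$.)

**Theorem B.** If in addition $n\ge4$ and $G$ has exactly $q$ odd and $E$ even cycle lengths, then $n\le(q+1)^2\,2^E+1$. So there are at least $\log_2(n-1)-2\log_2(q+1)$ *even* cycle lengths.

**Proposition C.** For $n=3\cdot2^h$ $(h\ge1)$ there is such a graph with at most $3\log_2(n/3)+2$ cycle lengths. So the order of magnitude is right, and the constant in front of $\log_2n$ cannot exceed $3$.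

The only outside result we use is Menger's theorem, in this form: in a 2-connected graph, any two disjoint vertex sets of size at least $2$ are joined by two vertex-disjoint paths.

**Small cases.** For $n=1$ there are no edges, and the claim is $0\ge\log_21$. For $n=2,3$ the required $2$ or $4$ edges do not fit. For $n=4$ we need $6$ edges: $G=K_4$, with cycle lengths $3,4$, and $2=\log_24$. For $n=5$ we need $8$ edges, so $G$ is $K_5$ minus two edges. If the two missing edges share a vertex, deleting that vertex leaves $K_4$, which is forbidden; so they are disjoint and $G$ is the wheel with four rim vertices, with lengths $3,4,5$.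

A useful remark for checking examples: if $\delta(G[S])\ge3$ and $S$ contains a vertex of degree $3$ in $G$, then $S$ contains all its neighbours. For a wheel (a rim cycle plus a hub joined to all of it) this shows at once that no proper induced subgraph has minimum degree $3$: a set $S$ with $\delta(G[S])\ge3$ contains a rim vertex, hence the whole rim and the hub. A wheel with $n-1$ rim vertices has $2(n-1)$ edges and all cycle lengths $3,\dots,n$.

Two further examples will show the structures met in the proof.

* The graph $J$: vertices $a,b,t_1,t_2,w,x$; edges $ab$, $t_1t_2$, and all eight edges from $\{w,x\}$ to the other four vertices. Here $n=6$ and there are $10=2n-2$ edges. If $\delta(G[S])\ge3$, then $S$ contains a vertex of degree $3$, say $a$; so $b,w,x\in S$. Then $w$ needs a third neighbour in $S$, so $S$ meets, hence contains, $\{t_1,t_2\}$. Thus $S=V$.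
* The ring graph $\Gamma_\kappa$, $\kappa\ge2$: vertices $x$ and $a_k,b_k,w_k$ for $k$ modulo $\kappa$; edges $a_kb_k,\ a_kw_{k-1},\ a_kw_k,\ b_kw_k,\ b_kx,\ w_kx$. There are $n=3\kappa+1$ vertices and $6\kappa=2n-2$ edges; $a_k,b_k$ have degree $3$ and $w_k$ (neighbours $a_k,b_k,a_{k+1},x$) has degree $4$. Let $\delta(G[S])\ge3$. If $S$ contained no $a_k,b_k$, then $S\subseteq\{x\}\cup\{w_k\}$, where each $w_k$ has at most the neighbour $x$: impossible. If $S$ meets $\{a_k,b_k\}$, then $a_k,b_k,w_k,w_{k-1},x\in S$, and $w_{k-1}$ needs three of $a_{k-1},b_{k-1},a_k,x$, so $S$ meets $\{a_{k-1},b_{k-1}\}$. Going round, $S=V$.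

## 3. Cubic trees with two extra vertices

We prove Proposition C now, since its graphs are also our running example.

**Proof of Proposition C.** Let $T$ be the tree with all inner degrees $3$ and all leaves at distance $h$ from a centre. It has $\ell=3\cdot2^{h-1}$ leaves and $2\ell-2$ vertices. Add $x,y$, the edge $xy$, and all edges from $\{x,y\}$ to the leaves of $T$; call the graph $F_h$. Then $n=2\ell=3\cdot2^h$, and there are $(2\ell-3)+2\ell+1=4\ell-2=2n-2$ edges.

Suppose $S\subsetneq V$ induces minimum degree at least $3$. Every vertex of $T$ has degree $3$ in $F_h$, so a vertex of $T$ in $S$ forces all its neighbours into $S$. Hence either $S\cap V(T)=\emptyset$, which is impossible as then $S\subseteq\{x,y\}$, or $V(T)\subseteq S$ because $T$ is connected; then $x,y\in S$ and $S=V$, a contradiction.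

Leaf–leaf distances in $T$ are even and at most $2h$. Every cycle meets $\{x,y\}$ since $T$ is a tree. A cycle through exactly one of $x,y$ consists of a leaf–leaf path of $T$ and two more edges, so its length is even and between $4$ and $2h+2$. A cycle using the edge $xy$ consists of a leaf–leaf path (possibly a single leaf) and three more edges, so its length is odd and between $3$ and $2h+3$. A cycle through $x$ and $y$ but not through $xy$ consists of two such paths and four more edges, so its length is even and between $4$ and $4h+4$. Altogether there are at most $(h+1)+(2h+1)=3h+2=3\log_2(n/3)+2$ lengths. $\square$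

## 4. The defect function and tight graphs

From now on $G$ is a graph as in Theorem A with $n\ge4$ and vertex set $V$. This section collects the consequences of sparsity that the later structure arguments consume.

**Step 1 (sparsity of proper subsets).** We turn the hypothesis into edge bounds. Suppose some $S\subsetneq V$ had $\delta(G[S])\ge3$. Delete vertices one at a time until one vertex is left. The minimum degree drops by at most $1$ each time and ends at $0$, so at some stage it equals $3$: a contradiction. Hence

$$\text{every nonempty } S\subsetneq V \text{ has a vertex of degree}\le2\text{ in }G[S]. \tag{4.1}$$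

Removing vertices of degree at most $2$ until two vertices remain gives
$$e(G[S])\le2|S|-3\qquad\text{if }2\le|S|\le n-1. \tag{4.2}$$

**Step 2 (degrees).** We locate the vertices of degree $3$. A vertex $v$ of degree at most $2$ would give $e(G-v)\ge2n-4=2(n-1)-2$, contradicting (4.2). So $\delta(G)\ge3$. The average degree is $(4n-4)/n<4$, so $A=\{v:d(v)=3\}$ is nonempty. Let $W=V\setminus A$; its vertices have degree at least $4$. Moreover
$$\text{every } w\in W\text{ has a neighbour in }A; \tag{4.3}$$
otherwise deleting $w$ leaves all degrees at least $3$, contradicting (4.1).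

**Definition (defect).** For $X\subseteq V$ let $i(X)=\#\{\text{edges of }G\text{ meeting }X\}-2|X|$.

In $K_4$, for example, sets of sizes $1,2,3,4$ have defect $1,1,0,-2$.

**Step 3 (properties of $i$).** These make $i$ a bookkeeping device: a set of defect at most $0$ covers almost everything. Since $e(G[V\setminus X])=2n-2-i(X)-2|X|=2|V\setminus X|-2-i(X)$, (4.2) gives
$$i(X)\ge1\ \text{ if }X\ne\emptyset,\ |V\setminus X|\ge2;\qquad i(X)=0\ \text{ if }|V\setminus X|=1;\qquad i(V)=-2. \tag{4.4}$$
In particular a nonempty $X$ with $i(X)\le0$ misses at most one vertex. Counting edges,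
$$i(X\cup Y)+i(X\cap Y)\le i(X)+i(Y);\qquad i(X\cup Y)=i(X)+i(Y)-e(X,Y)\ \text{ for disjoint }X,Y. \tag{4.5}$$
Finally,
$$\emptyset\ne Z\subseteq W\ \Rightarrow\ i(Z)\ge2,\ \text{ and } i(Z)\ge3\text{ if }|Z|\ge2. \tag{4.6}$$
For $|Z|=1$ this is $d(w)-2\ge2$. If $|Z|\ge2$, then $Z\ne V$ as $A\ne\emptyset$, so by (4.2) at least $4|Z|-e(G[Z])\ge2|Z|+3$ edges meet $Z$.

**Step 4 (2-connectivity).** We will need Menger's theorem, so we check
$$G\text{ is 2-connected}. \tag{4.7}$$
If $V\setminus\{v\}=P\sqcup Q$ with $P,Q\ne\emptyset$ and no $P$–$Q$ edges, then (4.2) gives $e(G)\le2(|P|+1)-3+2(|Q|+1)-3=2n-4$. If $V=P\sqcup Q$ with nonempty parts and no edges between them, then $e(G)\le2|P|-2+2|Q|-2=2n-4$. Both are impossible.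

**Definition (tight graph).** A graph $H$ with $h\ge2$ vertices and $2h-3$ edges, all of whose nonempty induced subgraphs have a vertex of degree at most $2$, is *tight*.

An edge, a triangle, and $K_4$ minus an edge are tight.

**Step 5 (structure of tight graphs).** We show that tight graphs are well connected. Removing vertices of degree at most $2$ from $H$ until two remain deletes at most $2(h-2)$ edges and leaves at most one. As there are $2h-3$ edges, equality holds throughout. So $V(H)$ can be ordered $y_1,\dots,y_h$ with $y_1y_2\in E(H)$ and each later $y_j$ having exactly two earlier neighbours. Hence for $h\ge3$ the graph $H$ contains the triangle $y_1y_2y_3$, and it is 2-connected, because adding a vertex with two neighbours preserves 2-connectivity. By (4.1) and the edge count in Step 3,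
$$\text{if }X\ne\emptyset,\ |V\setminus X|\ge2:\quad G[V\setminus X]\text{ is tight}\iff i(X)=1. \tag{4.8}$$
Furthermore:

(4.9) *If $H$ is tight, $a\ne b$ are vertices of $H$, and $H-\{a,b\}$ contains a connected subgraph on at least $2$ vertices, then $H$ has an $a$–$b$ path of length at least $3$.*

Let $D$ be the component of $H-\{a,b\}$ containing that subgraph. Since $H$ is 2-connected, both $a$ and $b$ have neighbours in $D$ (otherwise the other one alone would separate $D$). If we can choose distinct $d\in N(a)\cap D$ and $d'\in N(b)\cap D$, then $a\,d\cdots d'\,b$ through $D$ is the path. If not, $N(a)\cap D=N(b)\cap D=\{d\}$, and $d$ separates $D\setminus\{d\}\ne\emptyset$ from $a$, a contradiction.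

## 5. Wheels, and the forest of degree-3 vertices

**Step 1 (cycles in $G[A]$).** This step disposes of the case in which $A$ does not give trees. Suppose $G[A]$ contains a cycle and let $C$ be a shortest one. It is induced, so $3|C|-|C|=2|C|$ edges meet it, $i(C)=0$, and $|V\setminus C|=1$ by (4.4). Each vertex of $C$ has degree $3$, so it is adjacent to the remaining vertex: $G$ is a wheel, with cycle lengths $3,\dots,n$, and $n-2\ge\log_2n$ for $n\ge4$. This proves Theorem A for wheels.

From now on **$G[A]$ is a forest**, with components $T_1,\dots,T_\kappa$.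

**Step 2 (components have defect 1).** We need this to start all structure arguments. For each $k$,
$$i(T_k)=3|T_k|-(|T_k|-1)-2|T_k|=1, \tag{5.1}$$
so $|V\setminus T_k|\ge2$ by (4.4), and $G-T_k$ is tight by (4.8).

Each component $T$ is an induced tree whose vertices have degree $3$, so the leafed tree $T'$ of Section 1 exists, with $K=|T|+2$ leaves. All labels lie in $W$. We say *$T$-leaf* for a leaf of $T'$. If $|T|\ge2$, then $T$ has at least two *ends* (vertices of degree $1$ in $T$); each end carries exactly two leaves, and every vertex of $T$ carries at most two.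

In $J$ we have $\kappa=2$, with components $\{a,b\}$ and $\{t_1,t_2\}$; in $\Gamma_\kappa$ the components are $\{a_k,b_k\}$; in $F_h$ there is one component.

**Notation.** $\mathcal L$ is the set of cycle lengths of $G$ and $c=|\mathcal L|$. $E$ is the number of even lengths, $\tau$ the number of odd lengths that are at least $5$. $M$ is the largest even and $O$ the largest odd length. In every case below we shall point out a triangle, so that
$$c=1+\tau+E,\qquad q=\tau+1,\qquad 2^c=2^{\tau+1}2^E. \tag{5.2}$$

The goal is therefore $n\le2^{\tau+1}2^E$.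

## 6. Frames and the size of a class

The toy computation in Section 1 needs leaves whose depths agree. Real leaves have many depths, so we sort them into classes; and each class must be paid for by cycle lengths.

**Definition (frame).** A *frame* consists of a component $T$, a leaf $z$ of $T'$, a set $S\not\ni z$ of leaves of $T'$, a rooted tree $B\subseteq G-T$ containing all labels of $S$, and an integer $\pi\ge0$, such that with $\alpha(s)=d_{T'}(z,s)$, $\beta(s)$ the depth in $B$ of the label of $s$, and $g(s)=\alpha(s)+\beta(s)+\pi$,
$$g(s)\in\mathcal L\ \text{ and }\ g(s)+1\in\mathcal L\qquad\text{for all }s\in S. \tag{F}$$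

Think of $\pi$ and $\pi+1$ as the lengths of two paths that lead from the root of $B$ back to the label of $z$: then (F) says that going from $z$ to $s$ through $T'$, down to the root of $B$, and back, closes up. We root $T'$ at $z$. By (1.2), distinct $s,t\in S$ yield a cycle of length
$$C(s,t)=g(s)+g(t)-2(s|t),\qquad (s|t)=\pi+\alpha(\operatorname{lca}_{T'}(s,t))+\beta(\operatorname{lca}_B(s,t)). \tag{6.1}$$
A *class* is $X_g=\{s\in S:g(s)=g\}$. Two leaves of the same class give an even cycle.

**Example.** In $F_2$ ($n=12$), let $t$ be an end of $T$, $z$ its leaf with label $x$, $B=\{y\}$, $\pi=0$, and $S$ the five $y$-leaves not at $t$. The one at the sibling of $t$ has $\alpha=4$, the other four have $\alpha=6$. For $s\in S$, closing at $y$ the path from $t$ to $s$ gives a cycle of length $\alpha(s)$, and using $x$ at $t$ together with the edge $xy$ gives $\alpha(s)+1$. So (F) holds, with $X_4$ of size $1$ and $X_6$ of size $4$. In $X_6$ the lowest common ancestor of two leaves has depth $4$ (siblings) or $3$, so $C$ takes the values $12-8=4$ and $12-6=6$: four leaves, two even lengths.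

**Lemma 1.** Let $X\subseteq S$, $|X|\ge2$, $u=\operatorname{lca}_{T'}(X)$ (so $u\in T$) and $v=\operatorname{lca}_B(X)$. There are $a,b\in X$ in different child-branches of $u$ with $\operatorname{lca}_B(a,b)=v$. Hence
$$\min_X(\cdot|\cdot)=\pi+\alpha(u)+\beta(v)=:t(X).$$

*Proof.* The point is that a single pair attains the minimum in both trees. Let $X=L\sqcup R$ by the two child-branches of $u$; both parts are nonempty. If no such pair exists, then for every pair in $L\times R$ the labels have a lowest common ancestor strictly below $v$, so they lie in a common child-subtree of $v$. Fix $l_0\in L$: all labels of $R$ lie in the child-subtree containing the label of $l_0$. Fix $r_0\in R$: all labels of $L$ lie in the child-subtree containing the label of $r_0$, which is the same one. So all labels lie in one child-subtree of $v$, contradicting the choice of $v$. For the last statement: every pair in $X$ has $\operatorname{lca}_{T'}$ equal to or below $u$ and $\operatorname{lca}_B$ equal to or below $v$, and $(a|b)=\pi+\alpha(u)+\beta(v)$. $\square$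

**Lemma 2.** $|X_g|\le2^E$. If $|X_g|>2^{E-1}$ (call $X_g$ *full*), then every even cycle length is a value of $C$ on $X_g$; in particular $M=2g-2t(X_g)$.

*Proof.* For $X\subseteq X_g$ let $v(X)$ be the number of values of $C$ on pairs of $X$. We show $|X|\le2^{v(X)}$ for $X\ne\emptyset$ by induction on $|X|$; for $|X|=1$ it is clear. Let $|X|\ge2$ and let $L$ be the larger of the two child-branch parts of $X$ at $u=\operatorname{lca}_{T'}(X)$. Pairs in $L$ have $\operatorname{lca}_{T'}$ strictly below $u$, so $(\cdot|\cdot)\ge t(X)+1$, and all their values are less than $2g-2t(X)$, which is a value on $X$ by Lemma 1. So $v(X)\ge1+v(L)$ and $|X|\le2|L|\le2^{1+v(L)}\le2^{v(X)}$.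

All values are even cycle lengths, so $v(X_g)\le E$ and $|X_g|\le2^E$. If $X_g$ is full, then $2^{v(X_g)}>2^{E-1}$, so $v(X_g)=E$ and all even lengths occur; the largest value on $X_g$ is $2g-2t(X_g)$, so it equals $M$. (If $S\neq\emptyset$, then $E\ge1$ by (F), so full classes have at least two elements and $t(X_g)$ is defined.) $\square$

**The direct count, and where it stops.** Put $S'=\{s\in S:g(s)\ge4\}$, and for odd $o\ge5$ let $N_o=|X_{o-1}|+|X_o|$. If $N_o>0$, then $o\in\mathcal L$ by (F). So
$$|S'|=\sum_oN_o\quad\text{over the }\tau\text{ odd lengths }o\ge5,\qquad N_o\le2\cdot2^E. \tag{6.2}$$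
Thus $|S'|\le2\tau2^E$. A typical situation below is one frame with $n\le2|S'|+2$, which gives only $n\le4\tau2^E+2$, to be compared with the target $2^{\tau+1}2^E$. For $\tau=1$ and $\tau=2$ we have $4\tau=2^{\tau+1}$, so the additive term alone makes the argument fail. When $\kappa$ components are present, one has to add up $\kappa$ frames, and the count is off by a factor. The count does suffice for Theorem B. For Theorem A we must show that not all classes can be as large as $2^E$. The saving comes from the rigidity in Lemma 2: a full class realizes *every* even length, in particular the largest one, and two such coincidences close together produce an odd cycle that is longer still.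

## 7. Two full classes force a long odd cycle

**Lemma 3.** If $X=X_g$ and $X'=X_{g+1}$ are both full, there is an odd cycle length greater than $M$.

*Proof.* By Lemma 2, $t:=t(X)=g-M/2$ and $t(X')=g+1-M/2=t+1$. Let $(u,v)$, $(u',v')$, $(\bar u,\bar v)$ be the pairs of lca's (in $T'$ and in $B$) of $X$, $X'$, $X\cup X'$, and let $\bar t=t(X\cup X')\le t$.

Suppose $\bar t<t$. A pair realizing $\bar t$, which exists by Lemma 1, lies neither within $X$ nor within $X'$. So it has one element in each, and its $C$-value is $2g+1-2\bar t\ge2g+1-2t+2=M+3$, an odd number.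

Suppose $\bar t=t$. Since $\bar u,\bar v$ are ancestors of, or equal to, $u,v$ and the depth sums agree, $(\bar u,\bar v)=(u,v)$. So $u',v'$ are descendants of, or equal to, $u,v$, and their depth sum is larger by one. Hence either $u'=u$ and $v'$ is a child of $v$, or $u'$ is a child of $u$ and $v'=v$. Let $a,b\in X$ be as in Lemma 1. We look for $s'\in X'$ with $(a|s')=t$ or $(b|s')=t$.

*First case: $u'=u$, and $v'$ is a child of $v$.* As $\operatorname{lca}_B(a,b)=v$, the labels of $a,b$ are not both in the subtree of $v'$; say the label of $a$ is not. Choose $s'\in X'$ in the child-branch of $u$ not containing $a$; this is possible since $u'=u$ means that $X'$ meets both branches. Then $\operatorname{lca}_{T'}(a,s')=u$. The label of $s'$ is in the subtree of $v'$ and that of $a$ is in the subtree of $v$ but not in that of $v'$, so $\operatorname{lca}_B(a,s')=v$. Hence $(a|s')=t$.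

*Second case: $u'$ is a child of $u$, and $v'=v$.* As $a,b$ lie in different child-branches of $u$, one of them, say $a$, is not in the branch containing $X'$. So $\operatorname{lca}_{T'}(a,s')=u$ for all $s'\in X'$. As $\operatorname{lca}_B(X')=v$, not all labels of $X'$ lie in one child-subtree of $v$. So some $s'\in X'$ has its label outside the child-subtree containing the label of $a$ (any $s'$ will do if the label of $a$ is $v$), and then $\operatorname{lca}_B(a,s')=v$. Again $(a|s')=t$.

In both cases $C(a,s')=2g+1-2t=M+1$, an odd cycle length. $\square$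

**Lemma 4.** Assume that $G$ contains a triangle. (i) If $M>O$, then $N_o\le\frac32\,2^E$ for all $o$. (ii) If $S'\ne\emptyset$, then $|S'|\le\max(2\tau-1,\tfrac32\tau)\,2^E$.

*Proof.* (i) By Lemma 3, $X_{o-1}$ and $X_o$ are not both full, so $N_o\le2^E+2^{E-1}$. (ii) If $M>O$, sum (i) over the $\tau$ odd lengths. Let $M<O$. As $S'\ne\emptyset$, (6.2) shows $\tau\ge1$ and $O\ge5$. If $X_O\ne\emptyset$, then $O+1\in\mathcal L$ by (F), an even length exceeding $M$: impossible. So $N_O=|X_{O-1}|\le2^E$, and $|S'|\le(2(\tau-1)+1)2^E$. $\square$

Put $D_\tau=2^{\tau+1}-\max(4\tau-2,3\tau)$ for $\tau\geq 1$. Then $D_1=4-3=1$. For $\tau\ge2$, $D_\tau=2^{\tau+1}-4\tau+2$, which is $2$ at $\tau=2$ and increases; so $D_\tau\ge2$. Lemma 4(ii) and (5.2) give the criterion that finishes the one-frame cases (when a triangle exists):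
$$S'\ne\emptyset,\quad n\le2|S'|+m,\quad m\le D_\tau2^E\qquad\Longrightarrow\qquad n\le2^c. \tag{7.1}$$

**Lemma 5.** Suppose two frames have full classes, and the vertex sets $T\cup V(B)$ of the two frames share at most one vertex. Then there is an odd cycle length greater than $M$.

*Proof.* By Lemma 2 each frame contains, inside its set $T\cup V(B)$, a cycle of length $M$. Call them $C_1,C_2$; they share at most one vertex. If they are disjoint, then by Menger's theorem and (4.7) there are two disjoint $C_1$–$C_2$ paths, and we may take them with no inner vertices on $C_1\cup C_2$. Together with the longer arc of each cycle between the two path ends (length at least $M/2$) they form a cycle of length at least $M+2$. If the cycles share exactly $x$, take a shortest path in the connected graph $G-x$ from $C_1-x$ to $C_2-x$; its inner vertices avoid both cycles. With arcs of length at least $M/2$ of $C_1$ and $C_2$ from its ends to $x$ it forms a cycle of length at least $M+1$. A cycle longer than $M$ is odd. $\square$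

It remains to find good frames. There are four situations: one component; at least three; and two situations with exactly two components.

## 8. One component

Let $\kappa=1$, so $T=A$ and $G[W]=G-T$ is tight by Section 5. Put $w=|W|\ge2$; then $n=|T|+w=K-2+w$. The degrees of the vertices of $W$ sum to $2(2w-3)+K\ge4w$, so $K\ge6$ and $|T|\ge4$. Let $\mu_y$ be the number of leaves with label $y$. By (4.3) $\mu_y\ge1$, so $K\ge w$.

**Step 1 ($w\ge3$).** We build a frame from a triangle of $G[W]$; the triangle provides the two lengths in (F). Let $pqr$ be a triangle of $G[W]$ (Section 4, Step 5), named so that $\mu_p$ is minimal among $\mu_p,\mu_q,\mu_r$. The graph $G[W]-p$ is connected. Take a spanning tree of it containing $qr$, delete $qr$, and add $p,pq,pr$. The result is a tree $B$ on $W$, rooted at $p$, whose root has exactly the children $q,r$. Let $z$ be a leaf with label $p$, $S$ the set of leaves with label $\ne p$, and $\pi=0$.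

For $s\in S$, the $T$-path between the attachment vertices of $z$ and $s$, the edges to the labels, and the $B$-path from the label of $s$ to $p$ form a cycle of length $\alpha(s)+\beta(s)=g(s)$. The $B$-path first meets $\{q,r\}$ at some $e$ and continues $e\,p$; it avoids the other vertex $e'$ of $\{q,r\}$. So $ep$ may be replaced by $ee'p$, which gives length $g(s)+1$. Hence (F) holds.

Here $\alpha\ge2$ and $\beta\ge1$, so $g\ge3$, and $g(s)=3$ only if $s$ is a second leaf at the vertex of $z$. There is at most one such leaf, so $|S'|\ge|S|-1$. Next, $3\mu_p\le\mu_p+\mu_q+\mu_r\le K-(w-3)$, and $|S|=K-\mu_p$, so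
$$2|S|-n\ \ge\ \frac{4K+2w-6}{3}-(K-2+w)=\frac{K-w}{3}\ \ge\ 0 .$$
So $n\le2|S|\le2|S'|+2$. Also $n\ge6-2+3=7$, so $|S|\ge\frac72$ and $S'\ne\emptyset$; thus $\tau\geq 1$ and $E\ge1$, and $2\le D_\tau2^E$. By (7.1), $n\le2^c$.

**Step 2 ($w=2$).** Now there is no triangle inside $W$, and the edge $pq$ takes over. Let $W=\{p,q\}$; tightness gives $pq\in E(G)$, and $n=K$. Every end $t$ of $T$ is adjacent to both $p$ and $q$, so $tpq$ is a triangle.

If $T=K_{1,3}$ with centre $m$, then $n=6$, and for two ends $t,t'$ there are the cycles $tpq$, $t\,p\,t'\,q$ and $p\,t\,m\,t'\,q$ of lengths $3,4,5$; $6\le2^3$.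

Otherwise $T$, having at least $4$ vertices and maximum degree at most $3$, is not a star, so its diameter $l$ is at least $3$. Two ends $t,t'$ at distance $l$ give cycles of length $4$ (with $p,q$), $l+2$ (closing at $p$), and $l+3$ (closing by $pq$). One of the last two is even and at least $6$, so $E\ge2$.

Choose names with $\mu_q\ge\mu_p$. Let $t$ be an end of $T$, with leaves $z$ (label $p$) and $\bar z$ (label $q$). Let $S$ be the set of $q$-leaves other than $\bar z$, $B=\{q\}$, $\pi=0$. Each $s\in S$ is attached at a vertex different from $t$. Closing the path $\bar z\cdots s$ at $q$ gives length $\alpha(s)$; closing $z\cdots s$ by $pq$ gives $\alpha(s)+1$. So (F) holds. We have $g\ge3$, and $g(s)=3$ for at most one $s$, namely a $q$-leaf at the unique $T$-neighbour of $t$. Since $|S|=\mu_q-1\ge n/2-1\ge2$, we get $n\le2|S|+2\le2|S'|+4$ and $S'\ne\emptyset$. As $E\ge2$, $4\le D_\tau2^E$, and (7.1) applies. (For $T=K_{1,3}$ the frame and the bound $n\le2|S'|+4$ are valid as well; only $E\ge2$ was argued separately.)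

## 9. Peeling vertices of $W$ off behind a component

Let $\kappa\ge2$. For each $k$ we enlarge $T_k$ by vertices of $W$, one at a time, until the enlarged set touches another component. This produces the connections from which the remaining frames close up.

**Step 1 (the sequence).** We define $u_1,\dots,u_m\in W$. Suppose $D=T_k\cup\{u_1,\dots,u_j\}$ is given such that no $u_i$ ($i\le j$) has a neighbour in $A\setminus T_k$. The set $V\setminus D\supseteq A\setminus T_k$ is nonempty and proper, so (4.1) gives a vertex $v$ of degree at most $2$ in $G-D$. All vertices of $A\setminus T_k$ have no neighbour in $D$, hence degree $3$ in $G-D$. So $v\in W$; put $u_{j+1}=v$. Stop when $u_{j+1}$ has a neighbour in $A\setminus T_k$. Each step not yet stopped yields a new vertex of the finite set $W$, so the construction stops. Let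
$$U_k=\{u_1,\dots,u_m\},\qquad w_k=u_m,\qquad X_k=T_k\cup U_k .$$

**Step 2 (exactness).** We show that no degree of freedom is left. Since $d(u_1)\ge4$ and $u_1$ has degree at most $2$ in $G-T_k$, it has at least two neighbours in $T_k$; so $|T_k|\ge2$ for *every* $k$. Adding $v$ to $D$ changes $i$ by $\deg_{G-D}(v)-2\le0$, and $i(T_k)=1$. On the other hand $V\setminus X_k$ contains another component, with at least two vertices, so $i(X_k)\ge1$. Hence $i(X_k)=1$, and each $u_{j+1}$ has degree exactly $2$ in $G-D$. We record:

* (P1) $u_i$ ($i<m$) has no neighbour in $A\setminus T_k$; $w_k$ has one.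
* (P2) $u_i$ has exactly two neighbours in $V\setminus(T_k\cup\{u_1,\dots,u_i\})$, its *out-neighbours*, and at least two *in-neighbours* in $T_k\cup\{u_1,\dots,u_{i-1}\}$.
* (P3) $u_1$ has at least two neighbours in $T_k$.

In particular $G[X_k]$ is connected, since $T_k$ is and every $u_i$ has an in-neighbour. Edges from a vertex to its out-neighbours are called its *out-edges*.

**Examples.** In $J$ with $T_1=\{a,b\}$: both $w$ and $x$ have degree $2$ in $J-T_1$; choosing $u_1=w$ we stop at once, as $w$ is adjacent to $t_1$. Then $X_1=\{a,b,w\}$ meets $7$ edges and $i(X_1)=1$. In $\Gamma_\kappa$ with $T_k=\{a_k,b_k\}$: in $\Gamma_\kappa-T_k$ the vertex $w_k$ has degree $2$, and so we may take $u_1=w_k$, which is adjacent to $a_{k+1}$. So $X_k=\{a_k,b_k,w_k\}$, with out-neighbours $a_{k+1},x$ of $w_k$.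

## 10. Three or more components: a ring of blobs

Let $\kappa\ge3$. We show that $G$ looks like $\Gamma_\kappa$ with larger blobs. Going round the ring then supplies extra odd lengths, one for nearly each blob, and these compensate for having to add up $\kappa$ frames.

**Step 1 (the ring).** We determine all edges between the sets $X_k$, called *blobs*. If $Z=X_k\cap X_l$, which is a subset of $W$, were nonempty for some $k\ne l$, then by (4.5) and (4.6) $i(X_k\cup X_l)\le2-i(Z)\le0$, so at most one vertex would lie outside $X_k\cup X_l$. But a third component lies outside and has at least two vertices. So the $X_k$ are disjoint. For the same reason $i(X_k\cup X_l)\ge1$, and (4.5) gives $e(X_k,X_l)=2-i(X_k\cup X_l)\le1$.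

Choose $\varphi(k)\ne k$ with $w_k$ adjacent to $T_{\varphi(k)}$, by (P1). There is no 2-cycle of $\varphi$: if $\varphi(k)=l$ and $\varphi(l)=k$, the edges from $w_k$ to $T_l$ and from $w_l$ to $T_k$ would be two different $X_k$–$X_l$ edges. So $\varphi$ has a cycle of length $m'\ge3$. The union of its $X_k$ has $i\le m'-m'=0$, so it misses at most one vertex. Every component has at least two vertices, hence $m'=\kappa$.

Suppose $\bigcup X_k=V$. Then $-2=i(V)=\kappa-\#\{\text{edges between blobs}\}$, so there are $\kappa+2$ edges between blobs. For each $l$, $i(\bigcup_{k\ne l}X_k)\ge1$ says that at most $\kappa-2$ of them are not at $X_l$, so at least $4$ are at $X_l$. Then $2(\kappa+2)\ge4\kappa$, contradicting $\kappa\ge3$. So $V\setminus\bigcup X_k=\{x\}$ with $x\in W$, and $0=i(\bigcup X_k)$ shows that there are exactly $\kappa$ edges between blobs. Relabel so that $\varphi(k)=k+1$ (indices modulo $\kappa$); these edges are $w_kt_{k+1}$ with $t_{k+1}\in T_{k+1}$.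

**Step 2 (inside a blob).** We collect the paths needed for closing up. The only edges from $X_k$ to other blobs are at $w_k$ and $t_k$. Hence the out-neighbours of $u\in U_k\setminus\{w_k\}$ lie in $U_k\cup\{x\}$, and those of $w_k$ are $t_{k+1}$ and $x$. The $T_k$-leaves are the *entry leaf* $z_k$, at $t_k$ with label $w_{k-1}$, and leaves with labels in $U_k\cup\{x\}$. Of the $2|X_k|+1$ edges meeting $X_k$, exactly two leave $X_k\cup\{x\}$. So $H_k=G[X_k\cup\{x\}]$ has $2|X_k|-1=2|V(H_k)|-3$ edges and is tight by (4.1). Moreover:

* $w_kx\in E(G)$.
* $w_k$ and $x$ have a common neighbour in $X_k$. If $|U_k|\ge2$, take the last-but-one vertex of $U_k$, whose two out-neighbours can only be $w_k$ and $x$. If $U_k=\{w_k\}$, take an end of $T_k$ other than $t_k$; its two labels are distinct and in $\{w_k,x\}$.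
* $H_k$ has a $w_k$–$x$ path of length at least $3$, by (4.9) with the connected subgraph $T_k$.
* There is a path from $w_k$ through $G[X_k]$ to $t_k$ and then to $w_{k-1}$, of length at least $2$, because $G[X_k]$ is connected and $w_k\ne t_k$.

Fix one path of each kind for every $k$. The first two items give a triangle.

**Step 3 (frames).** For each $k$ we set up one frame on $T_k$. Let $z=z_k$, let $S_k$ be the set of all other $T_k$-leaves, so $|S_k|=|T_k|+1$, let $B$ be a spanning tree of $G[U_k\cup\{x\}]$ rooted at $x$, and $\pi=1$. This graph is connected: each $u\in U_k$ has an out-neighbour in $U_k\cup\{x\}$, and following out-neighbours leads to $x$.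

To close up we need $w_{k-1}$–$x$ paths outside $X_k$ (apart from the fact that $x$ belongs to $B$). Go back from $w_{k-1}$ to $w_{k-j}$ through $X_{k-1},\dots,X_{k-j+1}$ along the fixed paths of the fourth kind, and then from $w_{k-j}$ to $x$ through $X_{k-j}\cup\{x\}$ along a path of the first or second kind. For $1\le j\le\kappa-1$ this gives lengths $r_j$ and $r_j+1$, where
$$r_1=1,\qquad r_{j+1}\ge r_j+2; \tag{10.1}$$
and for $j=\kappa-1$ the third kind gives one more path, of length at least $r_{\kappa-1}+2$. Each length $\ell$ of such a path gives, for every $s\in S_k$, a cycle of length $\alpha(s)+\beta(s)+\ell$: from $w_{k-1}$ to $t_k$, through $T_k$ to the label of $s$, through $B$ to $x$, and back. With $\ell=r_1,r_1+1$ we get (F). We have $g\ge3$, and $g(s)=3$ only for a second leaf at $t_k$ with label $x$. Let $\gamma_k\in\{0,1\}$ be the number of these. Then $|S_k'|=|S_k|-\gamma_k\ge2$.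

**Step 4 (bound on $n$).** We compare $|U_k|$ with the number of leaves. Let $N_k$ be the set of labels of $S_k$. By (P3) the label $u_1$ occurs at least twice (leaves with label $u_1$ are not entry leaves), so $|N_k|\le|S_k|-1$. By (4.3) and (P1) each $u\in U_k\setminus\{w_k\}$ is in $N_k$; if $\gamma_k=1$, then also $x\in N_k$. So $|U_k|-1+\gamma_k\le|S_k|-1$, and
$$|X_k|=|S_k|-1+|U_k|\le2|S_k|-1-\gamma_k=2|S_k'|+\gamma_k-1\le2|S_k'| .$$
Hence
$$n\le1+2\sum_k|S_k'|. \tag{10.2}$$

**Step 5 (extra odd lengths).** We show that each frame uses only few of the odd lengths. Let $\sigma_k\ge1$ be the number of odd $o\ge5$ with $N_o>0$ in frame $k$, and $g_m$ the maximum of $g$ on $S_k$. These $o$ are at most $g_m+1$. For $2\le j\le\kappa-1$ both $g_m-1+r_j$ and $g_m+r_j$ are in $\mathcal L$, so one of them is an odd length. By (10.1) these $\kappa-2$ odd lengths are distinct, and they exceed $g_m+1$ since $r_2\ge3$. So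
$$\sigma_k\le\tau':=\tau-(\kappa-2). \tag{10.3}$$
Also, some $L_k\in\mathcal L$ satisfies $L_k\ge g_m+r_{\kappa-1}+1$, so $L_k$ exceeds all odd lengths just listed. Note $\tau'\ge1$.

**Step 6 (counting if $M>O$).** Here no odd length exceeds $M$, so Lemmas 3 and 5 limit the full classes. The sets $T_k\cup V(B)=X_k\cup\{x\}$ pairwise share only $x$. Hence full classes occur in at most one frame, and there no two consecutive classes are full. That frame has $|S'_k|\le\frac32\tau'2^E$; every other frame has $N_o\le2\cdot2^{E-1}$, so $|S_k'|\le\tau'2^E$. Therefore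
$$n\le1+2\left(\tfrac32+\kappa-1\right)\tau'2^E\le(2\kappa+2)\tau'2^E\le2^\kappa\,2^{\tau'-1}\,2^E=2^{\tau+1}2^E=2^c,$$
where we used $2\kappa+2\le2^\kappa$ for $\kappa\ge3$, $\tau'\le2^{\tau'-1}$, and $\kappa-1+\tau'=\tau+1$.

**Step 7 (counting if $M<O$).** Here we find one further odd length. If $L_k$ is odd, it is an odd length not counted in Step 5. If it is even, then $O>M\ge L_k$ is one. So $\sigma_k\le\tau'-1$ for all $k$; in particular $\tau'\ge2$. With $N_o\le2\cdot2^E$,
$$n\le1+4\kappa(\tau'-1)2^E\le4(\kappa+1)(\tau'-1)2^E\le2^{\kappa-1}2^{\tau'}2^E=2^c,$$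
using $4(\tau'-1)\le2^{\tau'}$ and $\kappa+1\le2^{\kappa-1}$ for $\kappa\ge3$.

## 11. Two components joined by single edges

Let $\kappa=2$ and write $k'=3-k$. Let $\nu_k\ge1$ be the number of neighbours of $w_k$ in $T_{k'}$. These are out-neighbours, so $\nu_k\le2$. By (P1) only $w_k$ sends edges from $X_k$ to $T_{k'}$, so (4.5) gives
$$i(X_k\cup T_{k'})=2-\nu_k. \tag{11.1}$$
In this section $\nu_1=\nu_2=1$. The graph $\Gamma_2$ is an example. Blobs may now overlap, and there is no ring to supply extra lengths. Two frames with (F) alone are not enough: in the case $M>O$ they would give $2\Sigma\le5\tau2^E$ for the total number $\Sigma$ of leaves, more than $2^{\tau+1}2^E$ for $\tau=1,2$. The remedy is a third closing path, of length at least $\pi+2$.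

**Step 1 (overlap and remainder).** We describe how $X_1$ and $X_2$ sit in $V$. Put
$$R_k=W\setminus U_{k'}=V\setminus(X_{k'}\cup T_k),\qquad Q_k=T_k\cup R_k=V\setminus X_{k'} .$$
As $i(X_{k'}\cup T_k)=1$, (4.4) gives $|R_k|\ge2$, and $G[R_k]$ is tight by (4.8). As $i(X_{k'})=1$, $G[Q_k]$ is tight too; it has at least $4$ vertices, so triangles exist. $T_k$ has exactly one leaf with label $w_{k'}$, the *entry leaf* $z_k$, at $t_k$; by (P1) all its other labels lie in $R_k$.

Let $Z=U_1\cap U_2=X_1\cap X_2$. A vertex of $Z$ has an $A$-neighbour by (4.3). If it is not $w_1$ it has none in $T_2$, and if it is not $w_2$ it has none in $T_1$. So $Z\subseteq\{w_1,w_2\}$. Let $C_0=R_1\cap R_2=V\setminus(X_1\cup X_2)\subseteq W$. If $Z\ne\emptyset$, then $i(X_1\cup X_2)\le2-i(Z)\le0$. If $Z=\emptyset$, then $w_1\ne w_2$, the edges from $w_1$ to $T_2$ and from $w_2$ to $T_1$ are two different $X_1$–$X_2$ edges, and again $i(X_1\cup X_2)\le0$. So $|C_0|\le1$. If $|C_0|=1$, then $i(X_1\cup X_2)=0$, so $i(Z)\le2$ by (4.5), and $|Z|\le1$ by (4.6). Note $R_k=(U_k\setminus Z)\cup C_0$.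

In $\Gamma_2$: $Z=\emptyset$, $C_0=\{x\}$, $R_k=\{w_k,x\}$.

**Lemma 6.** There are $y^*\in R_1$, $\pi\ge1$, $d\ge2$ and $w_2$–$y^*$ paths of lengths $\pi,\pi+1,\pi+d$ all of whose vertices except $y^*$ lie in $X_2$. If $\pi=1$, then $C_0=\{y^*\}$ and $w_2\notin Z$. (Symmetrically with indices exchanged.)

In $\Gamma_2$ the three paths are $w_2x$, $w_2b_2x$ and $w_2a_2b_2x$.

*Proof.* First we find three paths between the last two vertices of $R_2$; then we connect their ends to $w_2$ and to $R_1$.

Order $R_2$ by the order of $U_2$, with the vertex $x$ of $C_0$, if any, last. "Out" and "in" refer to the sequence $U_2$ unless said otherwise. The edges of $G[R_2]$ are exactly the out-edges of vertices of $U_2\setminus Z$ that stay in $R_2$; by tightness there are $2|R_2|-3$. In total the vertices of $U_2\setminus Z$ have $2|U_2\setminus Z|=2|R_2|-2|C_0|$ out-edges. So the number of out-edges of $U_2\setminus Z$ leaving $R_2$ (*leaving edges*) is $3-2|C_0|$: it is $1$ if $C_0=\{x\}$ and $3$ if $C_0=\emptyset$. Let $b_0$ be the last and $a_0$ the last-but-one vertex of $R_2$.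

If $C_0=\{x\}$, then $b_0=x$. The vertex $a_0\in U_2\setminus Z$ has at most one out-edge staying in $R_2$ (to $x$). So it has the unique leaving edge, and $a_0x\in E(G)$. If $C_0=\emptyset$, then $b_0$ has no later vertex in $R_2$, so it has two leaving edges; $a_0$ has at most one staying out-edge, so at least one leaving edge. As there are three in total, $a_0$ has exactly one, and $a_0b_0\in E(G)$. In both cases all other vertices of $R_2$ have both out-neighbours in $R_2$.

So $a_0,b_0$ have a common neighbour in $Q_2$: if $|R_2|\ge3$, the third-last vertex of $R_2$, whose out-neighbours must be $a_0,b_0$; if $|R_2|=2$, an end of $T_2$ other than $t_2$, whose two labels are $a_0,b_0$. By (4.9), applied to $G[Q_2]$ with the connected subgraph $T_2$, there is an $a_0$–$b_0$ path in $Q_2$ of length at least $3$. Thus $Q_2$ contains $a_0$–$b_0$ paths of lengths $1$, $2$, and at least $3$. Write $\Pi$ for any of these three, in either direction. In each construction below, inserting the three choices of $\Pi$ gives lengths $\pi,\pi+1,\pi+d$ with $d\ge2$.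

The heads of leaving edges are out-neighbours, hence not in $T_2$, and not in $R_2$; so they lie in $V\setminus Q_2=X_1$. By (P1) they lie in $U_1=Z\cup(R_1\setminus C_0)$, or equal $t_1$ if the tail is $w_2$. Note $Q_2\cap X_1=\emptyset$ and $Q_2\setminus C_0\subseteq X_2$.

*Case $C_0=\{x\}$.* If $w_2\notin Z$, then $w_2\in R_2$ has the leaving edge $w_2t_1$, so $w_2=a_0$. Use $a_0\,\Pi\,b_0$ with $a_0=w_2$ and $b_0=x=y^*$; here $\pi=1$. If $w_2\in Z$, then $Z=\{w_2\}$. The in-neighbours of $w_2$, at least two, lie in $T_2\cup(R_2\setminus\{x\})$. Those in $R_2$ give leaving edges, so there is at most one of them. If $w_2\ne w_1$, then $w_2\in U_1\setminus\{w_1\}$ has no $T_2$-neighbour by (P1): a contradiction. So $w_2=w_1$ has exactly one $T_2$-neighbour, as $\nu_1=1$, and hence $a_0w_2$ is the leaving edge. Use $w_2\,a_0\,\Pi\,x$ with $y^*=x$; here $\pi=2$.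

*Case $C_0=\emptyset$.* Now $R_k=U_k\setminus Z$.

(A) $w_2\notin Z$. Then $b_0=w_2$. Let $y$ be the head of the leaving edge of $a_0\ne w_2$; then $y\in R_1\cup Z$. If $y\in R_1$, use $b_0\,\Pi\,a_0\,y$, starting at $b_0=w_2$. Otherwise $y=w_1\ne w_2$ and $Z=\{w_1\}$. With respect to $U_1$, the two out-neighbours of $w_1$ are its only neighbours outside $X_1$, so it has at least two neighbours in $X_1\setminus\{w_1\}=T_1\cup R_1$. It has no $T_1$-neighbour, as $w_1\in U_2\setminus\{w_2\}$. So it has a neighbour $d_1\in R_1$; use $b_0\,\Pi\,a_0\,w_1\,d_1$.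

(B1) $Z=\{w_2\}$, $w_1\ne w_2$. As $w_2\in U_1\setminus\{w_1\}$, it has no $T_2$-neighbour. So its at least two in-neighbours lie in $R_2$, each giving a leaving edge. They are $a_0$ and $b_0$, and the other leaving edge of $b_0$ goes to some $y\in U_1\setminus\{w_2\}=R_1$ (the tail is not $w_2$). Use $w_2\,a_0\,\Pi\,b_0\,y$.

(B2) $Z=\{w\}$, $w=w_1=w_2$. Outside $X_1$, i.e. in $Q_2=T_2\cup R_2$, $w$ has exactly two neighbours, one in $T_2$ (as $\nu_1=1$) and hence one in $R_2$. Its at least two in-neighbours lie in $T_2\cup R_2$, so these are they, and exactly one leaving edge goes to $w$. The other two go to $R_1$, as their tails are not $w_2$. If the edge to $w$ starts at $a_0$, then $b_0$ has a leaving edge to some $y\in R_1$: use $w\,a_0\,\Pi\,b_0\,y$. If it starts at $b_0$, then $a_0$ has one: use $w\,b_0\,\Pi\,a_0\,y$.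

(B3) $Z=\{w_1,w_2\}$, $w_1\ne w_2$. Outside $X_1$, $w_1$ has exactly two neighbours, one in $T_2$ and one in $R_2$. Its at least two in-neighbours lie in $T_2\cup R_2$ (in $U_2$ it precedes $w_2$), so these are they, and exactly one leaving edge goes to $w_1$. Its other neighbours, at least two, lie in $X_1\setminus\{w_1\}$, and not in $T_1$ since $w_1\in U_2\setminus\{w_2\}$; so they lie in $R_1\cup\{w_2\}$, and $w_1$ has a neighbour $d_1\in R_1$. The vertex $w_2$ has no $T_2$-neighbour, since $w_2\in U_1\setminus\{w_1\}$, and it has at least two in-neighbours, which lie in $R_2\cup\{w_1\}$. So one or two leaving edges go to $w_2$. All heads lie in $U_1=R_1\cup\{w_1,w_2\}$. If two go to $w_2$, their tails differ, so $a_0$ goes to $w_2$, and $b_0$ to $w_2$ and $w_1$: use $w_2\,a_0\,\Pi\,b_0\,w_1\,d_1$. If one goes to $w_2$, the third leaving edge goes to some $y\in R_1$, and we use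

* $w_2\,b_0\,\Pi\,a_0\,y$, if $b_0$ goes to $w_2,w_1$ and $a_0$ to $y$;
* $w_2\,b_0\,\Pi\,a_0\,w_1\,d_1$, if $b_0$ goes to $w_2,y$ and $a_0$ to $w_1$;
* $w_2\,a_0\,\Pi\,b_0\,y$, if $b_0$ goes to $w_1,y$ and $a_0$ to $w_2$.

In all these paths the vertices other than the last vertex $y^*$ lie in $(Q_2\setminus C_0)\cup Z\subseteq X_2$, and the vertices added to $\Pi$ (that is, other than $a_0,b_0$ and its inner vertices) lie in $X_1$, hence outside $Q_2$; so these are paths. We had $\pi=1$ only for $C_0=\{x\}=\{y^*\}$ and $w_2\notin Z$. $\square$

**Step 2 (frames).** We use Lemma 6 to close up. For $k=1,2$ let $z=z_k$, let $S_k$ be the set of all other $T_k$-leaves (labels in $R_k$, $|S_k|=|T_k|+1$), let $B$ be a spanning tree of $G[R_k]$ rooted at the vertex $y_k^*\in R_k$ of Lemma 6 (for $k=1$ as stated, for $k=2$ with indices exchanged), and $\pi=\pi_k$, $d=d_k$. The cycle runs from $w_{k'}$ to $t_k$, through $T_k$ to the label of $s$, through $B$ to $y_k^*$, and back to $w_{k'}$ by a path of Lemma 6. It is a cycle since $(T_k\cup R_k)\cap X_{k'}=\emptyset$. So for all $s\in S_k$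
$$g(s),\ g(s)+1,\ g(s)+d_k\in\mathcal L,\qquad d_k\ge2. \tag{11.2}$$
We have $g\ge3$, and $g(s)=3$ only if $\pi_k=1$ and $s$ is a second leaf at $t_k$ with label $y_k^*$. Let $\gamma_k\in\{0,1\}$ be the number of these. The sets $T_k\cup V(B)=Q_k$ of the two frames share at most the vertex of $C_0$. Also $|S_k'|=|S_k|-\gamma_k\ge2$.

**Step 3 (bound on $n$).** Let $N_k$ be the set of labels of $S_k$. The first vertex of $U_k$ has at least two neighbours in $T_k$, and it is not $w_{k'}$, which has one. So its label occurs twice in $S_k$, and $|N_k|\le|S_k|-1$. By (4.3), $W\subseteq N_1\cup N_2\cup\{w_1,w_2\}$. So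
$$n=|S_1|+|S_2|-2+|W|\le2|S_1|+2|S_2|-2-|N_1\cap N_2|. \tag{11.3}$$
Let $\Sigma=|S_1'|+|S_2'|=|S_1|+|S_2|-\gamma_1-\gamma_2$. If $\gamma_1+\gamma_2\le1$, then $n\le2\Sigma$. If $\gamma_1=\gamma_2=1$, then $\pi_1=\pi_2=1$, so both $y_k^*$ equal the vertex of $C_0$, which is in $N_1\cap N_2$, and $n\le2\Sigma+4-2-1=2\Sigma+1$. Thus $n\le2\Sigma$, except that $n=2\Sigma+1$ is possible when $\gamma_1=\gamma_2=1$ and equality holds throughout (11.3) and the estimates leading to it, with $|N_1\cap N_2|=1$. Call this exceptional case $(*)$.

**Step 4 (the exceptional case).** We show: *in case $(*)$ the classes $X_4$ of both frames are empty and $5\in\mathcal L$.* This will buy back the additive $1$. Since $\pi_1=\pi_2=1$, Lemma 6 gives $C_0=\{x\}$ and $w_1,w_2\notin Z$, so $Z=\emptyset$. As $i(X_1\cup X_2)=0$, there are exactly two $X_1$–$X_2$ edges, namely $w_1t_2$ and $w_2t_1$. Both $t_k$ are adjacent to $x$, since $\gamma_k=1$. Equality gives: $w_1,w_2\notin N_1\cup N_2$, so $w_k$ has no neighbour in $T_k$; and $|N_k|=|S_k|-1$, so in $S_k$ the first vertex of $U_k$ occurs exactly twice as a label and every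 other label in $N_k$, including $x$, exactly once.

If $g(s)=4$ in frame $k$, then $\alpha+\beta=3$. If $\alpha=2$, then $s$ is the second leaf at $t_k$, which has label $x$, so $\beta=0$: a contradiction. If $\alpha=3$, $\beta=0$, then $s$ is another leaf with label $x$: a contradiction. So $X_4=\emptyset$.

For the 5-cycle, use out-neighbours with respect to $U_1$. Vertices of $U_1\setminus\{w_1\}$ have both out-neighbours in $U_1\cup\{x\}$, and $w_1$ has out-neighbours $t_2,x$, because $w_1t_2,w_2t_1$ are the only $X_1$–$X_2$ edges. Suppose all $u\in U_1\setminus\{w_1\}$ had out-neighbours $\{w_1,x\}$. Then each of them would have all its in-neighbours, at least two, in $T_1$, so it would occur at least twice as a label in $S_1$. Hence $|U_1\setminus\{w_1\}|\le1$. But $w_1$ has at least two in-neighbours, none in $T_1$, so at least two in $U_1$: a contradiction. So let $\bar q$ be the last vertex of $U_1\setminus\{w_1\}$ whose out-pair is not $\{w_1,x\}$. Later vertices of $U_1$ other than $w_1$ are adjacent to both $w_1$ and $x$. With $y,y'$ denoting such later vertices, the out-pair of $\bar q$ is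

* $\{y,x\}$, giving the 5-cycle $x\,\bar q\,y\,w_1\,t_2$; or
* $\{y,w_1\}$, giving $x\,y\,\bar q\,w_1\,t_2$; or
* $\{y,y'\}$, giving $w_1\,y\,\bar q\,y'\,x$.

(Here $t_2x$ and $w_1x$ are edges.) So $5\in\mathcal L$.

For the counting, let $N_o$ now be the sum of the values $N_o$ of the two frames, so $\Sigma=\sum_oN_o$ over the $\tau$ odd lengths $o\ge5$; $\tau\ge1$ as $\Sigma>0$.

**Step 5 (counting if $M>O$).** Here Lemmas 3 and 5 apply: full classes occur in at most one frame, and no two consecutive classes of a frame are full. So $N_o\le(\frac32+1)2^E$. We improve this for $o=O$. If both $X_{O-1}$ and $X_O$ were nonempty in frame $k$, then by (11.2) $O-1+d_k$ and $O+d_k$ would both be lengths greater than $O$, and one of them is odd: impossible. So in each frame only one of $X_{O-1},X_O$ is nonempty, and since at most one frame has full classes, $N_O\le(1+\frac12)2^E$. Thus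
$$2\Sigma\le(5(\tau-1)+3)2^E=(5\tau-2)2^E\le2^{\tau+1}2^E=2^c,$$
where $5\tau-2$ is $3,8,13$ for $\tau=1,2,3$, against $4,8,16$, and from then on the right side doubles. This suffices if $n\le2\Sigma$. In case $(*)$ with $\tau\ne2$, $(5\tau-2)+1\le2^{\tau+1}$ and so $n\le2\Sigma+1\le2^c$. In case $(*)$ with $\tau=2$, $5\in\mathcal L$ means $5<O$, and these are the two odd lengths in question. As $X_4=\emptyset$ in both frames, $N_5\le(1+\frac12)2^E$. So $\Sigma\le3\cdot2^E$ and $n\le6\cdot2^E+1\le8\cdot2^E=2^c$.

**Step 6 (counting if $M<O$).** Now $O$ is the largest length of all. If $g(s)\in\{O-1,O\}$ in frame $k$, then $g(s)+d_k>O$ is a length: a contradiction. So $N_O=0$, hence $\tau\ge2$, and with $N_o\le4\cdot2^E$,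
$$2\Sigma\le8(\tau-1)2^E\le2^{\tau+1}2^E,$$
which suffices if $n\le2\Sigma$. In case $(*)$, $5\in\mathcal L$ and $5<O$ since $\tau\ge2$, and $N_5\le2\cdot2^E$ as the classes $X_4$ are empty. For $\tau=2$: $n\le4\cdot2^E+1\le8\cdot2^E$. For $\tau=3$: $n\le2(2+4)2^E+1\le16\cdot2^E$. For $\tau\ge4$: $8(\tau-1)+1\le2^{\tau+1}$. So $n\le2^c$ in all cases.

## 12. Two components joined by a double edge

The remaining case is $\kappa=2$ with some $\nu_k=2$; by symmetry let $\nu_1=2$. The graph $J$ is the smallest picture to keep in mind. One component now degenerates to a path that offers closing paths of many consecutive lengths.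

**Step 1 (structure).** We show that $T_2$ is a path fully joined to one vertex. By (11.1) $i(X_1\cup T_2)=0$, so by (4.4) $V=T_1\cup U_1\cup T_2\cup\{x\}$ with $x\in W$ outside the other three sets. Both out-neighbours of $w_1$ are in $T_2$, so $w_1x\notin E(G)$. Let $P_0$ be the path of $T_2$ between them. As for $T_k$, $i(P_0)=1$. By (P1) the edges from $X_1$ to $P_0$ are the two edges at $w_1$, so $i(X_1\cup P_0)=1+1-2=0$, and $X_1\cup P_0$ misses only one vertex, which is $x$. So $T_2=P_0$ is a path $t_1\dots t_b$ with $b\ge2$, and $t_1,t_b$ are adjacent to $w_1$. Since $T_2$ has no other neighbours in $X_1$ and its vertices have degree $3$, all $t_i$ are adjacent to $x$. Hence: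

(12.1) *There are $w_1$–$x$ paths through $T_2$ of all lengths $2,\dots,b+1$; and $3,4,\dots,b+2\in\mathcal L$.*

Indeed $w_1t_1\dots t_jx$ has length $j+1$; $x\,t_i\dots t_j$ with $i<j$ gives cycles of lengths $3,\dots,b+1$; and $w_1t_1\dots t_j\,x\,t_{j+1}\dots t_b$ has length $b+2$.

**Step 2 (the graph on $W$).** We need trees inside $W$, and $W$ becomes tight after adding one edge. Put $Y=U_1\cup\{x\}=W$ and $Y^+=G[Y]+w_1x$. By (P1) all $u\in U_1\setminus\{w_1\}$ have both out-neighbours in $Y$, and $w_1$ has none there. So $G[Y]$ has exactly $2(|U_1|-1)$ edges, and $Y^+$ has $2|U_1|-1=2|Y|-3$. In the order $x,w_1,u_{m-1},\dots,u_1$ each vertex has at most two earlier neighbours in $Y^+$. So the last vertex of any nonempty subset has degree at most $2$ in the subgraph it induces, and $Y^+$ is tight.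

The vertices $w_1,x$ have a common neighbour outside $T_2$: if $|U_1|\ge2$, the last-but-one vertex of $U_1$, whose out-neighbours must be $w_1,x$; otherwise an end of $T_1$, whose two labels are $w_1,x$. With the path $w_1t_1t_2x$ this gives a 5-cycle, so $5\in\mathcal L$.

**Step 3 (choice of $p$).** We need a root label $p$ that uses up few $T_1$-leaves. Consider the sequence of Section 9 for $k=2$. Its first vertex $c_1$ has at least two neighbours in $T_2$, so $c_1\in\{w_1,x\}$ by (P1) for $k=1$; let $c_2$ be the other. The vertex $c_1$ has exactly two out-neighbours in this sequence, both in $T_1\cup(U_1\setminus\{w_1\})$ as $w_1x\notin E(G)$. If $c_1$ has a $T_1$-neighbour, put $p=c_1$.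

Otherwise the sequence continues. A vertex of $U_1\setminus\{w_1\}$ has degree at least $4$ and at most one neighbour in $T_2\cup\{c_1\}$, so it is not the next vertex. The next vertex is $c_2$, with exactly two out-neighbours. If it has a $T_1$-neighbour, put $p=c_2$.

Otherwise the sequence continues again, and the next vertex is some $u\in U_1\setminus\{w_1\}$ with exactly two out-neighbours, hence with at least two neighbours in $T_2\cup\{c_1,c_2\}$. By (P1) for $k=1$ it has no $T_2$-neighbour, so it is adjacent to both $c_1$ and $c_2$, and by (4.3) it has a $T_1$-neighbour. Put $p=u$.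

In all cases the $T_1$-neighbours of $p$ are out-neighbours in this sequence, so the number $\mu_p$ of $T_1$-leaves with label $p$ is $1$ or $2$.

**Step 4 (frame).** We set up one frame on $T=T_1$, with closing paths through $T_2$. Let $z$ be a leaf with label $p$, $S$ the set of all $T_1$-leaves with label $\ne p$ (labels lie in $Y$), and $\pi=2$.

If $p\in\{w_1,x\}$, let $\bar p$ be the other one, and let $B$ be a spanning tree of the connected graph $Y^+-p=G[Y]-p$, rooted at $\bar p$; close up from $\bar p$ to $p$ by (12.1). If the path from (12.1) has length $\ell$, the cycle has length $\alpha(s)+\beta(s)+\ell$.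

If $p=u$, take a spanning tree of the connected graph $Y^+-u$ containing $w_1x$, delete $w_1x$ and add $u,uw_1,ux$ to get $B\subseteq G[Y]$, rooted at $u$, with root children $w_1,x$. The $B$-path from the label of $s$ first meets $\{w_1,x\}$ in some $e$ and avoids the other vertex $e'$. Go from $e$ through $T_2$ to $e'$ by (12.1), then to $u$. The edge $eu$ has been replaced by $\ell+1$ edges, so the length is again $\alpha(s)+\beta(s)+\ell$.

With $\ell\in\{2,\dots,b+1\}$ we get $g(s),\dots,g(s)+b-1\in\mathcal L$, where $g(s)=\alpha(s)+\beta(s)+2\ge4$. As $b\ge2$, (F) holds, and $S'=S$. Moreover $|S|=|T_1|+2-\mu_p\ge2$.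

**Step 5 (bound on $n$).** We have $n=|T_1|+|Y|+b=|S|+\mu_p-2+|Y|+b\le|S|+|Y|+b$, and we bound $|Y|$ by $|S|$. If $|Y|\ge3$, each vertex of $U_1\setminus\{w_1\}$ has a $T_1$-neighbour by (4.3) and (P1), and the first vertex of $U_1$, which is not $w_1$, has two. So for $p\in\{w_1,x\}$ we get $|S|\ge|U_1|=|Y|-1$, which is also true if $|Y|=2$. Hence
$$n\le2|S|+1+b\quad(p\in\{w_1,x\}). \tag{12.2}$$
For $p=u$, $|S|\ge|U_1\setminus\{w_1,u\}|=|Y|-3$, hence $n\le2|S|+3+b$. So in all cases
$$n\le2|S|+3+b. \tag{12.3}$$

**Step 6 (counting).** We first bound $E$ from below. At most one $s$ has $g(s)=4$ (a second leaf at the vertex of $z$), so some $g(s)\ge5$, which by (F) gives an even length at least $6$; also $4\in\mathcal L$. So $E\ge2$, and $E\ge\lfloor b/2\rfloor$ by (12.1). Triangles exist by (12.1), and $\tau\ge1$ as $5\in\mathcal L$.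

Let $\tau\ge2$. Then $D_\tau2^E\ge2^{E+1}\ge b+3$: for $b\le5$ since $E\ge2$, and for $b\ge6$ since $2^{\lfloor b/2\rfloor+1}\ge b+3$. By (12.3) and (7.1), $n\le2^c$.

Let $\tau=1$, so $5$ is the only odd length that is at least $5$. Then $b\le4$ by (12.1), and $g\le5$ on $S$ by (F), i.e. $\alpha+\beta\le3$. If $p=u$, then $\beta\ge1$, so $\alpha=2$ for all $s\in S$ and $|S|\le1$: a contradiction. So $p\in\{w_1,x\}$. Let $t$ be the vertex carrying $z$. Leaves of $S$ with $\alpha=2$ are leaves at $t$ other than $z$. Leaves with $\alpha=3$ have $\beta=0$, i.e. label $\bar p$, and there is at most one at each $T_1$-neighbour of $t$. The number of leaves at $t$ other than $z$ plus the number of $T_1$-neighbours of $t$ is $2$. So $|S|\le2$, hence $|S|=2$, and $n\le5+b$ by (12.2). For $b=2,3$: $n\le8$ and $3,4,5\in\mathcal L$. For $b=4$: $n\le9$ and $3,4,5,6\in\mathcal L$. In each case $n\le2^c$.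

All cases are exhausted: wheels (Section 5), $\kappa=1$ (Section 8), $\kappa\ge3$ (Section 10), $\kappa=2$ (Sections 11 and 12). In each $n\le2^c$, which proves Theorem A; for $K_4$, $c=2=\log_24$. $\blacksquare$

## 13. The number of even lengths

**Proof of Theorem B.** The same frames, with only the direct count (6.2), give a bound in which odd lengths enter polynomially.

**Wheels.** The odd numbers among $3,\dots,n$ number $q=\lfloor(n-1)/2\rfloor\ge n/2-1$, and $E\ge1$. So $(q+1)^22^E\ge n^2/2\ge n$.

**All other cases.** Now $q=\tau+1$, so the claim is $n\le(\tau+2)^22^E+1$. Every class has at most $2^E$ elements, so $|S'|\le2\tau2^E$ for each frame. The bounds on $n$ proved above give the following.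

* Section 8: $n\le2|S'|+4\le4\tau2^E+4$ (for $w=2$ this includes $T=K_{1,3}$, as noted there). Since $(\tau+2)^2-4\tau=\tau^2+4$ and $(\tau^2+4)2^E\ge3$, this is at most $(\tau+2)^22^E+1$.
* Section 10: by (10.2) and (10.3), $|S_k'|\le2\sigma_k2^E\le2\tau'2^E$, so $n\le1+4\kappa\tau'2^E$ with $\kappa+\tau'=\tau+2$. As $4\kappa\tau'\le(\kappa+\tau')^2$, $n\le1+(\tau+2)^22^E$.
* Section 11: $n\le2\Sigma+1\le8\tau2^E+1\le(\tau+2)^22^E+1$, since $(\tau+2)^2-8\tau=(\tau-2)^2\ge0$.
* Section 12: by (12.3) $n\le4\tau2^E+3+b$. By (12.1) the odd numbers from $5$ to $b+2$ are lengths, so $\lfloor(b-1)/2\rfloor\le\tau$ and $b\le2\tau+2$. Hence $n\le4\tau2^E+2\tau+5$. As $E\ge2$, $(\tau^2+4)2^E\ge4(\tau^2+4)\ge2\tau+4$, so again $n\le(\tau+2)^22^E+1$.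

So $n\le(q+1)^2\,2^E+1$ always. Taking logarithms, $E\ge\log_2(n-1)-2\log_2(q+1)$. $\blacksquare$
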